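\title{Odd numbers of $n$-tangent hyperplanes to nondegenerate closed curves in $\mathbb{R}^n$}

\begin{abstract}
Call a smooth closed curve in $\mathbb{R}^n$ nondegenerate if its first $n$ derivatives are linearly independent at every point. Freedman proved that for an open dense set of nondegenerate closed curves in $\mathbb{R}^3$ the number of planes tangent at exactly three points is finite and even, and the same parity was conjectured for the number of hyperplanes tangent at exactly $n$ points to a nondegenerate closed curve in $\mathbb{R}^n$. We show that this fails for every $n\ge 4$: both parities occur on nonempty open sets of embedded nondegenerate curves, and each of these sets is $C^0$-dense among closed curves. The cause is a codimension-one event that nondegeneracy forbids for $n=3$ and allows for $n\ge4$: two tangency points of one hyperplane collide into a point of contact order four, and exactly one $n$-tangent hyperplane is born or dies. We also show that along a suitably perturbed path of curves the change of parity is the number of these collisions modulo $2$.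
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $n\ge3$ and $S^1=\mathbb{R}/\mathbb{Z}$. A \emph{closed curve} is a $C^\infty$ map $\alpha\colon S^1\to\mathbb{R}^n$, that is, a smooth map on $[0,1]$ that closes up smoothly. Spaces of closed curves carry the Whitney $C^\infty$ topology; since $S^1$ is compact, this is the topology of uniform convergence of each derivative. A closed curve is \emph{nondegenerate} if $\alpha'(t),\alpha''(t),\dots,\alpha^{(n)}(t)$ are linearly independent for every $t$, and $A_n^+$ denotes the space of nondegenerate closed curves. It is open in the $C^n$ topology. For $n=3$ it consists of the regular closed curves with nonvanishing curvature and nonvanishing torsion.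

A hyperplane $H$ is \emph{tangent} to $\alpha$ at $t$ if $\alpha(t)\in H$ and $\alpha'(t)$ is parallel to $H$. We write $H=\{x: u\cdot x=c\}$ with $(u,c)$ in $\mathcal{H}=S^{n-1}\times\mathbb{R}$, so that a hyperplane is a pair $\pm(u,c)$, and we let
\[
h(t)=h_{\alpha,u,c}(t)=u\cdot\alpha(t)-c
\]
be the height of the curve over $H$. The \emph{contact order} of $H$ and $\alpha$ at $t$ is the order of vanishing of $h$ at $t$. Thus $H$ is tangent at $t$ exactly when the contact order is at least $2$; we then call $t$ a \emph{double zero} of $h$. Tangency points are counted as parameters $t\in S^1$. For embedded curves this is the same as counting points of $\mathbb{R}^n$, and all our counterexamples are embedded.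

Hyperplanes form an $n$-dimensional family. Contact of order $m$ somewhere along the curve means $m$ equations $h(t)=\dots=h^{(m-1)}(t)=0$ and one new unknown $t$, so it costs $m-1$ conditions. An ordinary tangency costs one, and one expects finitely many hyperplanes tangent at $n$ points. Freedman proved that there is an open dense subset of $A_3^+$ on which the number of planes tangent at exactly three points is finite and even. The following extension is posed in \cite{PTT}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $n\ge3$. For every $\alpha$ in some open dense subset of $A_n^+$, the number of hyperplanes in $\mathbb{R}^n$ tangent to $\alpha$ at exactly $n$ points is even.}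
\medskip

A parity statement of this kind suggests a deformation argument. Move the curve along a path $\alpha_s$, $0\le s\le1$. The $n$-tangent hyperplanes of the curves $\alpha_s$ should sweep out a $1$-manifold lying over $[0,1]$. If it is compact, it has an even number of boundary points, and the parity of the count is the same at both ends of the path. Compactness can fail only when tangency points collide, and by Rolle's theorem a collision of two double zeros of $h$ produces a zero of order at least $4$. Now nondegeneracy bounds contact orders by $n$: if $h^{(j)}(t)=0$ for $1\le j\le n$, then $u$ is orthogonal to a basis of $\mathbb{R}^n$, which is impossible for a unit vector. So for $n=3$ collisions cannot happen. For $n\ge4$ they are not excluded, and a hyperplane with one contact of order $4$ and $n-2$ ordinary tangencies costs $3+(n-2)=n+1$ conditions, which is what a one-parameter family of curves can meet at isolated moments. We prove that this happens and that it changes the count by exactly one.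

To state the results we need a class of curves on which the count is locally constant. Let $\alpha\in A_n^+$. Since contact orders are finite, the zeros of $h$ are isolated, and $H$ has finitely many tangency points $t_i$, with contact orders $m_i$. The \emph{weight} of $H$ is
\[
e_\alpha(H)=e_\alpha(u,c)=\sum_i\lfloor m_i/2\rfloor .
\]
A zero of order $m$ can split into at most $\lfloor m/2\rfloor$ double zeros, so the weight bounds the number of tangency points of nearby hyperplanes with nearby curves (Lemma~\ref{lem:usc}).

\begin{definition}\label{def:stable}
Let $\alpha\in A_n^+$. A hyperplane $H$ is \emph{good} for $\alpha$ if it is tangent at exactly $n$ points $t_1,\dots,t_n$, all of contact order $2$, and $\alpha(t_1),\dots,\alpha(t_n)$ are affinely independent. It is a \emph{collision hyperplane} for $\alpha$ if it is tangent at exactly $n-1$ points, with contact order $4$ at one of them and $2$ at the others. The curve $\alpha$ is \emph{stable} if every hyperplane $H$ with $e_\alpha(H)\ge n$ is good.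
\end{definition}

A hyperplane tangent at exactly $n$ points has weight at least $n$, and a good hyperplane is tangent at exactly $n$ points. So for stable $\alpha$ the hyperplanes tangent at exactly $n$ points are exactly those of weight at least $n$; let $N(\alpha)$ be their number. A collision hyperplane has weight $2+(n-2)=n$ and is not good, so a stable curve has none.

\begin{theorem}\label{thm:A}
Let $n\ge4$. For $j\in\{0,1\}$ let $V_j$ be the set of embedded stable curves $\alpha\in A_n^+$ with $N(\alpha)<\infty$ and $N(\alpha)\equiv j \pmod 2$. Then $V_0$ and $V_1$ are open in $A_n^+$ and nonempty. Hence the Conjecture is false for every $n\ge4$. Moreover, every continuous closed curve in $\mathbb{R}^n$ is a $C^0$-limit of elements of $V_0$ and of elements of $V_1$.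
\end{theorem}

The second theorem is not needed for the first. It makes the deformation argument precise and shows that collisions are the only events that change the parity. A \emph{smooth path} in $A_n^+$ is a smooth map $(s,t)\mapsto\alpha_s(t)$ on $[0,1]\times S^1$ with every $\alpha_s\in A_n^+$.

\begin{theorem}\label{thm:B}
Let $n\ge3$, and let $\alpha_0,\alpha_1\in A_n^+$ be stable and joined by a smooth path in $A_n^+$. After an arbitrarily small perturbation of the path that fixes its endpoints, there are only finitely many pairs $(s,H)$ such that $H$ is a collision hyperplane for $\alpha_s$. If $W$ is their number, then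
\[
N(\alpha_0)+N(\alpha_1)\equiv W \pmod 2 .
\]
For $n=3$ always $W=0$, so the parity of $N$ is constant on the stable curves in each path component of $A_3^+$.
\end{theorem}

Theorem~\ref{thm:B} does not say which parity a component of $A_3^+$ carries, so it does not reprove Freedman's theorem.

The proof of Theorem~\ref{thm:A} has four parts. Stable curves form an open set on which $N$ is finite and locally constant (Section~\ref{sec:stable}). For $n\ge4$ there is a nondegenerate curve with a collision hyperplane, $C^0$-close to any prescribed closed curve (Section~\ref{sec:wall}). In a finite-dimensional family of perturbations of this curve, the collision persists along a hypersurface, the \emph{wall}, with one good hyperplane nearby on one side and none on the other (Section~\ref{sec:cross}). At some point of the wall all other hyperplanes of weight at least $n$ are good (Section~\ref{sec:generic}), so crossing the wall there changes $N$ by one (Section~\ref{sec:proofA}). Section~\ref{sec:proofB} proves Theorem~\ref{thm:B}. We begin with polynomial models.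

\section{Cubic and quartic models}\label{sec:models}

Compare two ways in which $n$-tangent hyperplanes can appear as a parameter $s$ increases through $0$.

\medskip
\noindent\emph{Contact of order three.} Suppose that $n-1$ tangencies elsewhere leave one free parameter $\lambda$ for the hyperplane, and that near the remaining point the height function is $h(t)=t^3-3st-\lambda$. A double zero at $t$ means $t^2=s$ and $\lambda=-2t^3$. There is no solution for $s<0$, and there are two solutions $t=\pm\sqrt{s}$, with different values of $\lambda$, for $s>0$. The solutions form the parabola $s=t^2$, a curve without ends, and two hyperplanes are born together.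

\medskip
\noindent\emph{Contact of order four.} Now suppose that $n-2$ tangencies elsewhere leave two free parameters, and that $h(t)=t^4-2st^2-\lambda_1t-\lambda_0$. We ask for two double zeros $a\ne b$. Then $h=(t-a)^2(t-b)^2$; the coefficient of $t^3$ gives $b=-a$, so $h=(t^2-a^2)^2$, and hence $a^2=s$, $\lambda_1=0$, $\lambda_0=-s^2$. The ordered pairs $(a,b)=(-r,r)$ again form a parabola $s=r^2$, but now its two branches $r>0$ and $r<0$ differ only in the order of $a$ and $b$ and describe the \emph{same} hyperplane. There is one solution for $s>0$ and none for $s<0$. The solution curve is a half-line that ends at $s=0$, where $h=t^4$.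

\medskip
\noindent\emph{The quartic event on a nondegenerate arc in $\mathbb{R}^4$.} The arc $t\mapsto(t,t^2,t^3,t^4)$ is nondegenerate: the determinant of its first four derivatives is $1!\,2!\,3!\,4!$. For the hyperplane $x_4=\lambda_0+\lambda_1x_1+\lambda_2x_2+\lambda_3x_3$ the height function is, up to a constant factor, $t^4-\lambda_3t^3-\lambda_2t^2-\lambda_1t-\lambda_0$. It has double zeros at $\mu-r$ and $\mu+r$ exactly when it equals $((t-\mu)^2-\rho)^2$ with $\rho=r^2$, that is, when
\[
\lambda_3=4\mu,\qquad \lambda_2=2\rho-6\mu^2,\qquad \lambda_1=4\mu(\mu^2-\rho),\qquad \lambda_0=-(\mu^2-\rho)^2 .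
\]
So these doubly tangent hyperplanes form the half-plane $\{(\mu,\rho):\rho>0\}$, and its boundary $\rho=0$ consists of hyperplanes with contact of order $4$. Two more conditions are available. As a stand-in for tangency to two distant arcs, require the hyperplane to pass through the points $(0,0,1,0)$ and $(0,1,0,s)$:
\[
4\mu-(\mu^2-\rho)^2=0,\qquad 2\rho-6\mu^2-(\mu^2-\rho)^2=s .
\]
These equations make sense for all real $\rho$, and their Jacobian matrix in $(\mu,\rho)$ at the origin is diagonal with entries $4$ and $2$. By the implicit function theorem there is a unique small solution, with $\rho=s/2+O(s^2)$. It is a doubly tangent hyperplane when $s>0$ and has no geometric meaning when $s<0$. On the arc $(t,t^2,t^3)$ in $\mathbb{R}^3$ nothing of the kind is possible, since a nonzero polynomial of degree at most $3$ does not have two double zeros.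

The model shows which unknowns to use. In terms of $a$ and $b$, the equations $h(a)=h'(a)=h(b)=h'(b)=0$ degenerate at $a=b$, where they reduce to two. In terms of the midpoint $\mu$ and the squared half-distance $\rho$ they stay regular, provided they are extended to $\rho<0$, and the sign of $\rho$ decides whether the solution is a hyperplane to be counted. Section~\ref{sec:cross} carries this out for smooth $h$.

\section{Stable curves}\label{sec:stable}

We use Rolle's theorem in the following form. \emph{If $h^{(m)}\neq0$ on an interval, then $h$ has at most $m$ zeros there, counted with multiplicity.} Indeed, if $h$ has $k$ zeros with multiplicity, then $h'$ has at least $k-1$; apply this $m$ times. If the zeros have orders $m_i$, it follows that $\sum\lfloor m_i/2\rfloor\le\lfloor m/2\rfloor$. We refer to both statements as the \emph{Rolle bound}.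

The number of tangency points is not upper semicontinuous: in the quartic model one tangency point splits into two. The weight is. For $\alpha\in A_n^+$ put
\[
Z_\alpha=\{(u,c)\in\mathcal{H}: e_\alpha(u,c)\ge n\},
\]
a set invariant under $(u,c)\mapsto-(u,c)$.

\begin{lemma}\label{lem:usc}
Let $\alpha_k,\alpha\in A_n^+$ with $\alpha_k\to\alpha$ in $C^n$.
\begin{enumerate}
\item[(a)] If $(u_k,c_k)\to(u,c)$ in $\mathcal{H}$, then $\limsup_k e_{\alpha_k}(u_k,c_k)\le e_\alpha(u,c)$.
\item[(b)] If $(u_k,c_k)\in Z_{\alpha_k}$, then a subsequence converges to a point of $Z_\alpha$.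
\end{enumerate}
Consequently $Z_\alpha$ is compact, and if $\mathcal{O}\supset Z_\alpha$ is open, then $Z_{\tilde\alpha}\subset\mathcal{O}$ for all $\tilde\alpha\in A_n^+$ close enough to $\alpha$.
\end{lemma}

\begin{proof}
(a) Let $h_k$ and $h$ be the height functions, so $h_k\to h$ in $C^n$. Around each tangency point of the limit, of contact order $m$, choose a closed arc on which $h^{(m)}\ne0$, and take these arcs disjoint. Nondegeneracy gives $m\le n$, so $h_k^{(m)}\to h^{(m)}$ uniformly and $h_k^{(m)}\ne0$ on the arc for large $k$. By the Rolle bound the arc contributes at most $\lfloor m/2\rfloor$ to $e_{\alpha_k}(u_k,c_k)$. On the compact complement of the interiors of the arcs, $|h|+|h'|$ has a positive lower bound, so $h_k$ has no double zero there for large $k$.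

(b) A hyperplane that meets $\alpha_k$ has $|c_k|\le\max|\alpha_k|$, so a subsequence converges in $\mathcal{H}$, and the limit has weight at least $n$ by (a).

Compactness is (b) for a constant sequence. If the last claim failed, there would be $\alpha_k\to\alpha$ and points of $Z_{\alpha_k}\setminus\mathcal{O}$, and (b) would give a point of $Z_\alpha\setminus\mathcal{O}$.
\end{proof}

Every linearization in this paper reduces to one fact of linear algebra, which says that enough incidence conditions pin a hyperplane down to first order. Pair $(u,c)$ with $(x_0,x)\in\mathbb{R}\times\mathbb{R}^n$ by $u\cdot x-cx_0$. A point $x$ lies on $H$ when $(u,c)$ annihilates $(1,x)$, a vector $x$ is parallel to $H$ when $(u,c)$ annihilates $(0,x)$, and points $x_1,\dots,x_k$ are affinely independent exactly when the vectors $(1,x_i)$ are linearly independent. Tangent vectors to $\mathcal{H}$ at $(u,c)$ are pairs $(\dot u,\dot c)$ with $\dot u\perp u$.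

\begin{lemma}\label{lem:rigid}
Let $(u,c)\in\mathcal{H}$ annihilate $n$ linearly independent vectors of $\mathbb{R}^{n+1}$. If $(\dot u,\dot c)$ annihilates the same vectors and $\dot u\perp u$, then $(\dot u,\dot c)=0$.
\end{lemma}

\begin{proof}
The annihilator of $n$ independent vectors is a line, so $(\dot u,\dot c)=\lambda(u,c)$, and $\lambda=\dot u\cdot u=0$.
\end{proof}

\begin{lemma}\label{lem:persist}
Let $(u,c)$ be good for $\alpha\in A_n^+$, with tangency points $t_1,\dots,t_n$.
\begin{enumerate}
\item[(a)] The map $(\tilde u,\tilde c,\tilde t_1,\dots,\tilde t_n)\mapsto(\tilde h(\tilde t_i),\tilde h'(\tilde t_i))_{1\le i\le n}\in\mathbb{R}^{2n}$, where $\tilde h=h_{\alpha,\tilde u,\tilde c}$, has invertible derivative at $(u,c,t_1,\dots,t_n)$.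
\item[(b)] For every sufficiently small neighborhood $\mathcal{U}$ of $(u,c)$, every $\tilde\alpha\in A_n^+$ close enough to $\alpha$ has exactly one point of $Z_{\tilde\alpha}$ in $\mathcal{U}$, and this point is good for $\tilde\alpha$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) There are $n+n$ unknowns and $2n$ equations. With $\dot h=\dot u\cdot\alpha-\dot c$, and using $h'(t_i)=0$, the derivative is
\[
(\dot u,\dot c,\dot t)\longmapsto\bigl(\dot h(t_i),\ \dot h'(t_i)+h''(t_i)\,\dot t_i\bigr)_{1\le i\le n}.
\]
If this vanishes, then $(\dot u,\dot c)$ annihilates the $n$ independent vectors $(1,\alpha(t_i))$, as does $(u,c)$. By Lemma~\ref{lem:rigid}, $(\dot u,\dot c)=0$, and then $\dot t_i=0$ because $h''(t_i)\ne0$. Both requirements in the definition of a good hyperplane are used here.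

(b) Let the curve vary in the Banach space $C^2(S^1,\mathbb{R}^n)$. The map in (a) is $C^1$ in all variables including the curve: for the evaluation $(\tilde\alpha,t)\mapsto\tilde\alpha'(t)$ the partial derivatives are $\tilde\alpha''(t)$ and the linear map $\dot\alpha\mapsto\dot\alpha'(t)$, which is Lipschitz in $t$ for the operator norm on $C^2$. The implicit function theorem gives a neighborhood $O$ of $(u,c,t_1,\dots,t_n)$ such that for $\tilde\alpha$ near $\alpha$ the equations $\tilde h(\tilde t_i)=\tilde h'(\tilde t_i)=0$ have exactly one solution in $O$, depending continuously on $\tilde\alpha$.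

Choose disjoint closed arcs $J_i$ with $t_i$ in the interior and a neighborhood $\mathcal{U}_0$ of $(u,c)$ with $\mathcal{U}_0\times\prod J_i\subset O$, such that $h''\ne0$ on each $J_i$ and $\alpha(s_1),\dots,\alpha(s_n)$ are affinely independent for all $s_i\in J_i$. After shrinking $\mathcal{U}_0$, the following hold for $(\tilde u,\tilde c)\in\mathcal{U}_0$ and $\tilde\alpha$ near $\alpha$: $\tilde h''\neq0$ on each $J_i$, there is no double zero of $\tilde h$ outside $\bigcup J_i$, and the affine independence persists. By the Rolle bound each $J_i$ then contains at most one double zero, of order exactly $2$. Hence $(\tilde u,\tilde c)\in\mathcal{U}_0$ has weight at least $n$ if and only if each $J_i$ contains a double zero $\tilde t_i$, that is, if and only if $(\tilde u,\tilde c)$ extends to a solution in $\mathcal{U}_0\times\prod J_i$; and then it is good. For a neighborhood $\mathcal{U}\subset\mathcal{U}_0$ and $\tilde\alpha$ close enough to $\alpha$, the unique solution in $O$ lies in $\mathcal{U}\times\prod J_i$ by continuity.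
\end{proof}

\begin{proposition}\label{prop:open}
If $\alpha$ is stable, then $N(\alpha)<\infty$. Stable curves form an open subset of $A_n^+$, and $N$ is locally constant on it.
\end{proposition}

\begin{proof}
The set $Z_\alpha$ is compact by Lemma~\ref{lem:usc} and discrete by Lemma~\ref{lem:persist}(b) with $\tilde\alpha=\alpha$, hence finite; it has $2N(\alpha)$ points. Take disjoint neighborhoods of these points as in Lemma~\ref{lem:persist}(b). For $\tilde\alpha$ near $\alpha$, the set $Z_{\tilde\alpha}$ lies in their union by Lemma~\ref{lem:usc}, with exactly one point in each, and that point is good.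
\end{proof}

\section{A nondegenerate curve with a collision hyperplane}\label{sec:wall}

The goal of this section is the following.

\begin{proposition}\label{prop:wall}
Let $n\ge4$, let $\Gamma\colon S^1\to\mathbb{R}^n$ be continuous, and let $\varepsilon>0$. There are $\beta\in A_n^+$ with $|\beta-\Gamma|<\varepsilon$ everywhere and a hyperplane $H_0=\pm(u_0,c_0)$ tangent to $\beta$ at exactly $n-1$ points $\bar t_0,\dots,\bar t_{n-2}$, with contact order $4$ at $\bar t_0$ and $2$ at $\bar t_1,\dots,\bar t_{n-2}$, such that
\begin{equation}\label{eq:star}
(1,\beta(\bar t_0)),\quad(0,\beta'(\bar t_0)),\quad(1,\beta(\bar t_1)),\ \dots,\ (1,\beta(\bar t_{n-2}))\quad\text{are linearly independent in }\mathbb{R}^{n+1}.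
\end{equation}
\end{proposition}

Condition \eqref{eq:star} says that the tangent line at $\bar t_0$ and the other $n-2$ points span $H_0$. It is what affine independence of $n$ points becomes when two of them merge and their chord turns into a tangent line.

The difficulty is that nondegeneracy must hold along the whole curve while we prescribe its shape at $n-1$ places. The remedy is to add a small and very fast copy $\kappa\gamma(Lt)$ of a fixed nondegenerate curve $\gamma$ to a slow curve. For large $L$ the fast term dominates all derivatives, so the sum is nondegenerate whatever the slow curve is; and where the slow curve is constant, the sum is an exact translated and rescaled copy of $\gamma$, whose contact orders we can read off. So we first need one nondegenerate curve.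

\begin{lemma}\label{lem:nonempty}
For every $n\ge3$ the space $A_n^+$ is nonempty.
\end{lemma}

\begin{proof}
Let $D=d/dt$.

\emph{Even $n$.} Let $\gamma(t)=(\cos2\pi jt,\sin2\pi jt)_{1\le j\le n/2}$. Suppose $u\cdot\gamma^{(j)}(t)=0$ for $1\le j\le n$ at some $t$. The function $u\cdot\gamma'$ solves the linear equation $\prod_{j=1}^{n/2}(D^2+4\pi^2j^2)g=0$ of order $n$ with zero initial data at $t$, so it vanishes identically. The coordinates of $\gamma'$ are linearly independent functions, so $u=0$.

\emph{Odd $n=2k+1$.} We construct the derivative of $\gamma$ first. If $y\colon S^1\to\mathbb{R}^n$ has $y,y',\dots,y^{(n-1)}$ independent everywhere, and $\omega>0$ is a smooth function with $\int_{S^1}\omega y=0$, then $\gamma(t)=\int_0^t\omega y$ is a smooth closed curve. Moreover $\gamma^{(j+1)}=\omega y^{(j)}+(\text{a combination of }y,\dots,y^{(j-1)})$, so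
\[
\det(\gamma',\dots,\gamma^{(n)})=\omega^n\det(y,\dots,y^{(n-1)})\ne0 .
\]
The natural candidate for $y$ is $x(\theta)=(1,\cos2\pi\theta,\sin2\pi\theta,\dots,\cos2\pi k\theta,\sin2\pi k\theta)$. The argument of the even case, with the operator $D\prod_{j=1}^k(D^2+4\pi^2j^2)$ of order $n$ applied to $u\cdot x$, shows that $x,x',\dots,x^{(n-1)}$ are independent everywhere. But the first coordinate of $x$ is positive, so no weight $\omega$ exists for $x$. We therefore rotate $x$ slowly. Let $R(t)$ be the rotation by the angle $2\pi t$ in the plane of the first two coordinates, and let $y_L(t)=R(t)x(Lt)$ for $L\in\mathbb{N}$.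

By the Leibniz rule, $L^{-j}y_L^{(j)}(t)=R(t)x^{(j)}(Lt)+O(1/L)$ uniformly in $t$ for $0\le j\le n-1$. Since $\det R(t)=1$ and $|\det(x,\dots,x^{(n-1)})|$ has a positive minimum, $y_L,\dots,y_L^{(n-1)}$ are independent everywhere for large $L$.

Next we show that for large $L$ the curve $y_L$ lies in no closed half-space with $0$ on its boundary. For a unit vector $v$ let $m(v)=\max_{t,\theta}v\cdot R(t)x(\theta)$. We have $\int_0^1x(\theta)\,d\theta=(1,0,\dots,0)$, and the rotations $R(t)$ of this vector have mean zero, so $\iint v\cdot R(t)x(\theta)\,d\theta\,dt=0$. If $m(v)\le0$, the integrand vanishes identically; at $t=0$ this says $v\cdot x\equiv0$, which forces $v=0$. So the continuous function $m$ is positive on the unit sphere, say $m\ge2\delta>0$. Given $(t,\theta)$, there is $t'$ with $|t-t'|\le1/L$ and $Lt'\equiv\theta \pmod 1$, and then $|y_L(t')-R(t)x(\theta)|\le2\pi\max|x|/L$. Hence for large $L$,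
\[
\max_t\, v\cdot y_L(t)\ge\delta\qquad\text{for every unit vector }v .
\]

Fix such an $L$ and let $C=\{\int\omega y_L:\ \omega\in C^\infty(S^1),\ \omega>0,\ \int\omega=1\}$, a convex set. If $0\notin C$, the separation theorem for convex sets in $\mathbb{R}^n$ gives a unit vector $v$ with $v\cdot z\le0$ for all $z\in C$. But weights $\omega$ concentrating at a point where $v\cdot y_L\ge\delta$ give $z\in C$ with $v\cdot z>0$. So $0\in C$, and the required $\omega$ exists for $y=y_L$.
\end{proof}

The next lemma is where $n\ge4$ enters: it supplies a direction in which the height function has both a quartic and a quadratic critical point.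

\begin{lemma}\label{lem:template}
Let $n\ge4$. There are $\gamma\in A_n^+$, a unit vector $u_0$ and points $\tau_0\neq\tau_1$ such that $g=u_0\cdot\gamma$ satisfies
\[
g'(\tau_0)=g''(\tau_0)=g'''(\tau_0)=0\ne g''''(\tau_0),\qquad g'(\tau_1)=0\neq g''(\tau_1).
\]
\end{lemma}

\begin{proof}
Take $\gamma\in A_n^+$ and any $\tau_0$. Since $n\ge4$, the vector $\gamma''''(\tau_0)$ is not in the span of $\gamma'(\tau_0),\gamma''(\tau_0),\gamma'''(\tau_0)$. Let $u_0$ be its component orthogonal to this span, normalized. Then the conditions at $\tau_0$ hold with $g''''(\tau_0)>0$, so $g$ has a strict local minimum at $\tau_0$. Therefore the global maximum of $g$ on $S^1$ is attained at some $\tau_1\ne\tau_0$, and $g'(\tau_1)=0$. If $g''(\tau_1)=0$, replace $\gamma$ by $\gamma-\eta\chi(\tau)(\tau-\tau_1)^2u_0$, where $\chi$ is a bump function equal to $1$ near $\tau_1$ and supported in a short arc that avoids $\tau_0$. For small $\eta>0$ the new curve is in the open set $A_n^+$, agrees with the old one near $\tau_0$, and has $g'(\tau_1)=0$, $g''(\tau_1)=-2\eta$.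
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:wall}]
Let $\gamma,u_0,g,\tau_0,\tau_1$ be as in Lemma~\ref{lem:template}.

\emph{Placing the tangencies.} Choose a smooth closed curve $\Gamma_1$ with $|\Gamma_1-\Gamma|<\varepsilon/2$ that equals a constant $z$ on an open arc $K$. (On a short arc where $\Gamma$ stays within $\varepsilon/4$ of one of its values $z$, replace $\Gamma$ by $(1-\chi)\Gamma+\chi z$ with a cutoff $\chi$ equal to $1$ on a subarc; then convolve with a bump function of small support.) The vector $\gamma'(\tau_0)$ is nonzero and orthogonal to $u_0$; complete it to a basis $\gamma'(\tau_0),\xi_1,\dots,\xi_{n-2}$ of $u_0^\perp$. Put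
\[
q_0=-\gamma(\tau_0),\qquad q_i=\xi_i-\gamma(\tau_1)\quad(1\le i\le n-2),
\]
and let $\psi\colon S^1\to\mathbb{R}^n$ be smooth, supported in $K$, with $\psi=q_i$ on disjoint open arcs $K_i\subset K$ for $0\le i\le n-2$. Fix $\kappa>0$ with $\kappa(\max|\psi|+\max|\gamma|)<\varepsilon/4$ and let
\[
\beta(t)=\Gamma_1(t)+\kappa\psi(t)+\kappa\gamma(Lt),\qquad L\in\mathbb{N}.
\]
Then $|\beta-\Gamma|<3\varepsilon/4$. For $1\le j\le n$ we have $\beta^{(j)}(t)/(\kappa L^j)=\gamma^{(j)}(Lt)+O(L^{-j})$ uniformly in $t$, so $\beta\in A_n^+$ for large $L$. For large $L$ each $K_i$ is longer than $1/L$, so there are $\bar t_i\in K_i$ with $L\bar t_0\equiv\tau_0$ and $L\bar t_i\equiv\tau_1 \pmod 1$ for $i\ge1$.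

Let $c_0=u_0\cdot z$ and $h=u_0\cdot\beta-c_0$. On $K_i$ we have $\beta(t)=z+\kappa q_i+\kappa\gamma(Lt)$. Hence $h(t)=\kappa(g(Lt)-g(\tau_0))$ on $K_0$, and $h(t)=\kappa(g(Lt)-g(\tau_1))$ on $K_i$ for $i\ge1$, because $u_0\cdot\xi_i=0$. So the contact order is exactly $4$ at $\bar t_0$ and exactly $2$ at the other $\bar t_i$. Also $\beta(\bar t_0)=z$, $\beta'(\bar t_0)=\kappa L\gamma'(\tau_0)$ and $\beta(\bar t_i)=z+\kappa\xi_i$. Subtracting $(1,z)$ from the vectors $(1,z+\kappa\xi_i)$ turns the list \eqref{eq:star} into $(1,z)$, $(0,\kappa L\gamma'(\tau_0))$, $(0,\kappa\xi_i)$, which are independent.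

\emph{Removing other tangencies.} The hyperplane $H_0$ may be tangent to $\beta$ at further points; since $h$ is periodic on each $K_i$, this is to be expected. Choose small disjoint closed arcs with the $\bar t_i$ in their interiors, such that $\bar t_i$ is the only zero of $h$ in its arc, and let $\varphi\ge0$ be a smooth function on $S^1$ that vanishes exactly on the union of these arcs. By Sard's theorem the critical values of $h/\varphi$ on the open set $\{\varphi>0\}$ form a null set, so there are arbitrarily small $\eta\ne0$ such that $-\eta$ is a regular value. Replace $\beta$ by $\beta+\eta\varphi u_0$, and hence $h$ by $h+\eta\varphi$. On $\{\varphi>0\}$ we have $h+\eta\varphi=\varphi\cdot(h/\varphi+\eta)$, so a double zero would be a critical point of $h/\varphi$ with value $-\eta$, and there is none. On $\{\varphi=0\}$ the values of $h$ are unchanged, so the only zeros there are the $\bar t_i$. Near the $\bar t_i$ the curve is unchanged, and for small $\eta$ the conditions $\beta\in A_n^+$ and $|\beta-\Gamma|<\varepsilon$ hold.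
\end{proof}

\section{Crossing the wall}\label{sec:cross}

\subsection*{Equations for two nearby double zeros}

We need four functions of $(\mu,\rho)$ whose vanishing expresses double zeros at $\mu\pm\sqrt\rho$ when $\rho>0$ and a zero of order at least four at $\mu$ when $\rho=0$. Difference quotients, written as integrals so that they are visibly smooth, do this. Regard $h$ as a smooth $1$-periodic function on $\mathbb{R}$, depending smoothly on finitely many parameters. For $\mu,r\in\mathbb{R}$ put $a=\mu-r$, $b=\mu+r$ and
\begin{align*}
D_0&=\tfrac12\bigl(h(a)+h(b)\bigr), &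
D_1&=\tfrac12\int_{-1}^1 h'(\mu+r\sigma)\,d\sigma,\\
D_2&=\tfrac12\int_{-1}^1 h''(\mu+r\sigma)\,d\sigma, &
D_3&=\tfrac34\int_{-1}^1(1-\sigma^2)\,h'''(\mu+r\sigma)\,d\sigma .
\end{align*}
These are smooth in $\mu$, $r$ and the parameters, and the substitution $\sigma\mapsto-\sigma$ shows that they are even in $r$.

\begin{lemma}\label{lem:D}
\begin{enumerate}
\item[(a)] For $r=0$, $D_j=h^{(j)}(\mu)$ for $0\le j\le3$.
\item[(b)] For $r\ne0$, $D_0=D_1=D_2=D_3=0$ if and only if $h(a)=h'(a)=h(b)=h'(b)=0$.
\item[(c)] As functions of $\rho=r^2\ge0$, of $\mu$ and of the parameters, the $D_j$ extend to $C^1$ functions defined for all real $\rho$, and at $\rho=0$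
\[
\partial_\rho D_0=\tfrac12h''(\mu),\quad \partial_\rho D_1=\tfrac16h'''(\mu),\quad \partial_\rho D_2=\tfrac16h''''(\mu),\quad \partial_\rho D_3=\tfrac1{10}h^{(5)}(\mu).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Use $\int_{-1}^1d\sigma=2$ and $\int_{-1}^1(1-\sigma^2)\,d\sigma=\frac43$.

(b) For $r\neq0$ we have $D_1=\frac{h(b)-h(a)}{2r}$ and $D_2=\frac{h'(b)-h'(a)}{2r}$. Let $G(\sigma)=h'(\mu+r\sigma)$, so that $G''(\sigma)=r^2h'''(\mu+r\sigma)$. Integrating by parts twice,
\[
\tfrac43r^2D_3=\int_{-1}^1(1-\sigma^2)G''\,d\sigma=\int_{-1}^12\sigma G'\,d\sigma=2\bigl(G(1)+G(-1)\bigr)-2\int_{-1}^1G\,d\sigma ,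
\]
that is, $h'(a)+h'(b)-2D_1=\frac23r^2D_3$. So $D_0=D_1=0$ means $h(a)=h(b)=0$; $D_2=0$ means $h'(a)=h'(b)$; and, when $D_1=0$, $D_3=0$ means $h'(a)+h'(b)=0$.

(c) Let $E(y,r)$ be smooth and even in $r$, where $y$ collects the other variables, and put $\hat E(y,\rho)=E(y,\sqrt\rho)$ for $\rho\ge0$. Since $E_r(y,0)=0$, we have $E_r(y,r)=r\int_0^1E_{rr}(y,\sigma r)\,d\sigma$, so for $\rho>0$
\[
\partial_\rho\hat E(y,\rho)=\frac{E_r(y,\sqrt\rho)}{2\sqrt\rho}=\frac12\int_0^1E_{rr}(y,\sigma\sqrt\rho)\,d\sigma .
\]
This is continuous up to $\rho=0$, with limit $\frac12E_{rr}(y,0)$, and so is $\partial_y\hat E=E_y(y,\sqrt\rho)$. For $\rho<0$ define $\hat E(y,\rho)=2\hat E(y,0)-\hat E(y,-\rho)$. The values and both partial derivatives match across $\rho=0$, so the extension is $C^1$. The stated formulas are $\frac12E_{rr}$ at $r=0$, computed with $\frac12\int_{-1}^1\sigma^2\,d\sigma=\frac13$ and $\frac34\int_{-1}^1(1-\sigma^2)\sigma^2\,d\sigma=\frac15$.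
\end{proof}

From now on $D_j$ denotes the $C^1$ function of $(\mu,\rho)$ and the parameters. Its values for $\rho<0$ have no geometric meaning; they only make $\rho=0$ an interior point for the implicit function theorem.

\subsection*{A finite-dimensional space of perturbations}

To use Sard's theorem later we perturb curves within a finite-dimensional space that is rich enough to prescribe all the jets we shall meet. Let $d=2n+1$, let $T$ be the space of real trigonometric polynomials of degree at most $d$ on $S^1$, spanned by $1$ and $\cos2\pi jt$, $\sin2\pi jt$ for $1\le j\le d$, and let $P=T^n$ be the space of $\mathbb{R}^n$-valued ones.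

\begin{lemma}[Hermite interpolation]\label{lem:hermite}
Let $s_1,\dots,s_k\in S^1$ be distinct and let $m_1,\dots,m_k\ge1$ have sum at most $4n+3$. Then the map $q\mapsto(q^{(j)}(s_i))_{1\le i\le k,\ 0\le j<m_i}$ from $T$ to $\mathbb{R}^{m_1+\dots+m_k}$ is onto. The same holds for $P$, coordinate by coordinate.
\end{lemma}

\begin{proof}
Increasing $m_1$, we may assume that the sum is $4n+3=2d+1=\dim T$. Write $q(t)=\zeta^{-d}Q(\zeta)$ with $\zeta=e^{2\pi it}$ and $Q$ a polynomial of degree at most $2d$. A zero of $q$ of order $m$ is a zero of $Q$ of order $m$, so a nonzero $q$ has at most $2d$ zeros with multiplicity. Hence the map is injective, and so onto.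
\end{proof}

We call $\sum m_i$ the \emph{total multiplicity} of the interpolation problem.

\subsection*{The wall}

Let $n\ge4$, and let $\beta$, $(u_0,c_0)$ and $\bar t_i$ be as in Proposition~\ref{prop:wall}. Put $\alpha_w=\beta+w$ for $w\in P$. By Lemma~\ref{lem:hermite} there is $v\in P$ with $v=v'=0$ at all $\bar t_i$ and $v''(\bar t_0)=u_0$. Moving in the direction $v$ adds a quadratic term to the height function at the quartic point and leaves the first-order data in \eqref{eq:star} fixed, like the parameter $s$ in the quartic model.

\begin{proposition}\label{prop:cross}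
There are disjoint closed arcs $J_i$ containing $\bar t_i$, an open neighborhood $\mathcal{U}$ of $(u_0,c_0)$ in $\mathcal{H}$, arbitrarily small open balls $B\subset P$ around $0$, and a $C^1$ function $\rho\colon B\to\mathbb{R}$ with $\rho(0)=0$ and $\partial_v\rho\ne0$ on $B$, such that for $w\in B$ we have $\alpha_w\in A_n^+$ and:
\begin{enumerate}
\item[(a)] if $\rho(w)<0$, then $Z_{\alpha_w}\cap\mathcal{U}$ is empty;
\item[(b)] if $\rho(w)=0$, then $Z_{\alpha_w}\cap\mathcal{U}$ is one point, a collision hyperplane with contact order $4$ at some $\mu\in\operatorname{int}J_0$ and $2$ at some $t_i\in\operatorname{int}J_i$ $(1\le i\le n-2)$, and $\alpha_w(\mu),\alpha_w(t_1),\dots,\alpha_w(t_{n-2})$ are affinely independent;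
\item[(c)] if $\rho(w)>0$, then $Z_{\alpha_w}\cap\mathcal{U}$ is one point, and it is good.
\end{enumerate}
The point in (b) and (c) depends continuously on $w\in\{\rho\ge0\}$.
\end{proposition}

\begin{proof}
With $h=h_{\alpha_w,u,c}$, consider the $2n$ equations
\begin{equation}\label{eq:system}
D_0=D_1=D_2=D_3=0,\qquad h(t_i)=h'(t_i)=0\quad(1\le i\le n-2)
\end{equation}
in the $n+2+(n-2)=2n$ unknowns $(u,c,\mu,\rho,t_1,\dots,t_{n-2})$, with parameter $w$. They are $C^1$, and at $w=0$ the point $(u_0,c_0,\bar t_0,0,\bar t_1,\dots,\bar t_{n-2})$ is a solution.

\emph{Linearization.} Vary all variables, including $w$, at this base point, and put $\dot h=\dot u\cdot\beta-\dot c+u_0\cdot\dot w$. By Lemma~\ref{lem:D}(a), the $\mu$-derivative of $D_j$ at $\rho=0$ is $h^{(j+1)}(\mu)$. Using Lemma~\ref{lem:D}(c), $h'=h''=h'''=0$ at $\bar t_0$ and $h'(\bar t_i)=0$, the linearized equations are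
\begin{align*}
&\dot h(\bar t_0)=0,\qquad \dot h'(\bar t_0)=0,\qquad \dot h(\bar t_i)=0,\\
&\dot h''(\bar t_0)+\tfrac16h''''(\bar t_0)\,\dot\rho=0,\qquad
\dot h'''(\bar t_0)+h''''(\bar t_0)\,\dot\mu+\tfrac1{10}h^{(5)}(\bar t_0)\,\dot\rho=0,\\
&\dot h'(\bar t_i)+h''(\bar t_i)\,\dot t_i=0 .
\end{align*}
Take first $\dot w=0$. The first line says that $(\dot u,\dot c)$ annihilates the $n$ vectors in \eqref{eq:star}. So does $(u_0,c_0)$, because $h(\bar t_0)=h'(\bar t_0)=h(\bar t_i)=0$. By Lemma~\ref{lem:rigid}, $(\dot u,\dot c)=0$, so $\dot h\equiv0$. Since $h''''(\bar t_0)\ne0$ and $h''(\bar t_i)\neq0$, the remaining equations give $\dot\rho=0$, then $\dot\mu=0$, and $\dot t_i=0$. Thus the derivative in the unknowns is invertible. By the implicit function theorem there is a neighborhood $\mathcal{U}_0\times O$ of the base point, with $\mathcal{U}_0\subset\mathcal{H}$, such that for small $w$ the system \eqref{eq:system} has exactly one solution in $\mathcal{U}_0\times O$, and this solution is $C^1$ in $w$. Let $\rho(w)$ be its $\rho$-component.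

Now take $\dot w=v$. Since $v=v'=0$ at all $\bar t_i$, the first line is unchanged and again gives $(\dot u,\dot c)=0$. So $\dot h=u_0\cdot v$, $\dot h''(\bar t_0)=1$, and $\partial_v\rho(0)=-6/h''''(\bar t_0)\ne0$.

\emph{Choice of neighborhoods.} Choose disjoint closed arcs $J_i$ centered at $\bar t_i$, so short that for $w=0$, $(u,c)=(u_0,c_0)$ and all $a,b\in J_0$, $t_i\in J_i$:
\begin{enumerate}
\item[(1)] $\bigl(\frac{a+b}2,(\frac{b-a}2)^2,t_1,\dots,t_{n-2}\bigr)\in O$;
\item[(2)] $h''''\ne0$ on $J_0$ and $h''\ne0$ on $J_i$ for $i\ge1$;
\item[(3)] the following $n$ vectors are linearly independent: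
\[
(1,\alpha_w(a)),\qquad\Bigl(0,\int_0^1\alpha_w'(a+\sigma(b-a))\,d\sigma\Bigr),\qquad(1,\alpha_w(t_i))\quad(1\le i\le n-2).
\]
\end{enumerate}
Condition (3) can be met because the vectors tend to those in \eqref{eq:star} as the arcs shrink. Since $H_0$ is tangent to $\beta$ only at the $\bar t_i$, the function $|h|+|h'|$ has a positive minimum off $\bigcup\operatorname{int}J_i$. So we can choose an open $\mathcal{U}\subset\mathcal{U}_0$ around $(u_0,c_0)$, and then any sufficiently small ball $B$, such that for $w\in B$ and $(u,c)\in\mathcal{U}$: conditions (2) and (3) persist; $h$ has no double zero outside $\bigcup\operatorname{int}J_i$; $\alpha_w\in A_n^+$; $\partial_v\rho(w)\neq0$; and the solution of \eqref{eq:system} has $(u,c)\in\mathcal{U}$, $t_i\in J_i$ and $[\mu-\sqrt{|\rho|},\mu+\sqrt{|\rho|}]\subset J_0$.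

\emph{Matching hyperplanes with solutions.} Let $w\in B$ and $(u,c)\in\mathcal{U}$. By (2) and the Rolle bound, the zeros of $h$ have total multiplicity at most $2$ in each $J_i$ with $i\ge1$ and at most $4$ in $J_0$. So these arcs contribute at most $1$ each and at most $2$ to the weight, which is therefore at most $n$. If the weight is $n$, then each $J_i$ with $i\ge1$ contains exactly one double zero $t_i$, of order $2$, and $J_0$ contains either one zero $\mu$ of order exactly $4$, or two zeros $a<b$ of order exactly $2$; a zero of order $3$ would contribute only $1$ and leave room for no second double zero. By Lemma~\ref{lem:D}(a),(b) and (1), this yields a solution of \eqref{eq:system} in $\mathcal{U}_0\times O$, with $\rho=0$ in the first case and with $\mu=\frac{a+b}2$, $\rho=(\frac{b-a}2)^2>0$ in the second. By uniqueness it is the solution given by the implicit function theorem. Hence $Z_{\alpha_w}\cap\mathcal{U}$ has at most one point, and is empty if $\rho(w)<0$. Conversely, if $\rho(w)\ge0$, then by Lemma~\ref{lem:D}(a),(b) the solution has a zero of order at least $4$ at $\mu$ or double zeros at $\mu\pm\sqrt\rho$, so its component $(u,c)\in\mathcal{U}$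 has weight at least $n$. It depends continuously on $w$, and its contact orders are those just described.

It remains to verify affine independence. In case (b) use (3) with $a=b=\mu$ and omit the second vector. In case (c) the second vector in (3) is $\bigl(0,\frac{\alpha_w(b)-\alpha_w(a)}{b-a}\bigr)$, so (3) is equivalent to the independence of $(1,\alpha_w(a))$, $(1,\alpha_w(b))$, $(1,\alpha_w(t_i))$.
\end{proof}

We call $\{w\in B:\rho(w)=0\}$ the \emph{wall}.

\section{General position at a point of the wall}\label{sec:generic}

Proposition~\ref{prop:cross} controls the hyperplanes in $\pm\mathcal{U}$. To conclude that $N$ jumps by one, we must cross the wall at a point where nothing else happens.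

\begin{proposition}\label{prop:generic}
Let $n\ge4$. There is $w_0\in B$ with $\rho(w_0)=0$ such that $\alpha_{w_0}$ is injective and every hyperplane of weight at least $n$ for $\alpha_{w_0}$, other than the collision hyperplane of Proposition~\ref{prop:cross}(b), is good.
\end{proposition}

The wall is itself a null set in $P$, so it does not suffice to show that bad $w$ are a null set; they must have codimension two. We therefore impose the equations of the collision hyperplane, which cost one dimension, together with the equations of a second, bad hyperplane, which cost another. We use two standard facts. First, if $\Phi\colon X\to\mathbb{R}^q$ is a smooth map on a manifold and its derivative is onto at every zero, then $\Phi^{-1}(0)$ is a submanifold of dimension $\dim X-q$; it suffices that the derivative in some of the variables be onto. Second, by Sard's theorem, the image of a second countable manifold of dimension less than $k$ under a smooth map to $\mathbb{R}^k$ is a null set.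

The two hyperplanes may be tangent to the curve at common points, where their conditions involve the same jets. The next lemma shows that the conditions remain independent.

\begin{lemma}\label{lem:two}
Let $\alpha$ be a closed curve and let $H=\pm(u,c)$ and $\hat H=\pm(\hat u,\hat c)$ be distinct hyperplanes. Let $s_1,\dots,s_k$ be distinct points with $\alpha(s_i)\in H$ and $\hat s_1,\dots,\hat s_l$ distinct points with $\alpha(\hat s_i)\in\hat H$; the two lists may overlap. Let $m_i,\hat m_i\ge1$ with $\sum m_i+\sum\hat m_i\le4n+3$. Then the numbers $u\cdot\dot w^{(j)}(s_i)$ for $j<m_i$ and $\hat u\cdot\dot w^{(j)}(\hat s_i)$ for $j<\hat m_i$ can be prescribed arbitrarily by choosing $\dot w\in P$.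
\end{lemma}

\begin{proof}
If $u,\hat u$ are linearly independent, choose $y,\hat y\in\mathbb{R}^n$ with $u\cdot y=\hat u\cdot\hat y=1$ and $u\cdot\hat y=\hat u\cdot y=0$, and take $\dot w=qy+\hat q\hat y$ with $q,\hat q\in T$. Then $u\cdot\dot w=q$ and $\hat u\cdot\dot w=\hat q$, and Lemma~\ref{lem:hermite} applies to each separately. If $\hat u=\pm u$, then $H$ and $\hat H$ are parallel and distinct, hence disjoint, so no $s_i$ equals any $\hat s_{i'}$. Take $\dot w=qu$ and apply Lemma~\ref{lem:hermite} to all the points at once.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:generic}]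
Let $\mathcal{E}$ be the set of points of the wall that violate the conclusion. We show that $\mathcal{E}$ is contained in a finite union of smooth images of second countable manifolds of dimension at most $\dim P-2$. This suffices. The projection of $\mathcal{E}$ to $P/\mathbb{R}v$, which has dimension $\dim P-1$, is then a null set. Since $\rho(0)=0$ and $\partial_v\rho\ne0$, the implicit function theorem shows that near $0$ the wall is a graph over a nonempty open subset of $P/\mathbb{R}v$. A point of this open set outside the null set gives $w_0$.

\emph{Curves that are not injective.} On $\{(w,t,t'):w\in B,\ t\ne t'\}$ consider the $n$ equations $\alpha_w(t)-\alpha_w(t')=0$. The derivative in $w$ is $\dot w\mapsto\dot w(t)-\dot w(t')$, which is onto by Lemma~\ref{lem:hermite}. The solution set has dimension $\dim P+2-n\le\dim P-2$, since $n\ge4$.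

\emph{Bad hyperplanes.} Let $w$ be on the wall, and let $(u,c)$, $\mu$, $t_1,\dots,t_{n-2}$ be as in Proposition~\ref{prop:cross}(b). Then
\begin{equation}\label{eq:wall}
h^{(j)}(\mu)=0\quad(0\le j\le3),\qquad h(t_i)=h'(t_i)=0\quad(1\le i\le n-2).
\end{equation}
These are $2n$ smooth equations with $2n-1$ unknowns $(u,c,\mu,t_1,\dots,t_{n-2})$ besides $w$. Let $(\hat u,\hat c)\ne\pm(u,c)$ have weight at least $n$ and not be good; write $\hat h=\hat u\cdot\alpha_w-\hat c$, and let $\hat m_i$ be the contact orders at its tangency points. For integers $m\ge2$ we have $m-1\ge\lfloor m/2\rfloor$, with equality only for $m=2$. So $\sum(\hat m_i-1)\ge n$, and equality forces exactly $n$ tangency points, all of order $2$. Hence one of the following two cases occurs.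

\emph{Case (i): $\sum(\hat m_i-1)\ge n+1$.} Lower the numbers $\hat m_i$ one unit at a time, discarding a point when its number would drop to $1$. Each step lowers the sum by one, so we reach distinct points $\hat t_1,\dots,\hat t_k$ and integers, again called $\hat m_i\ge2$, with $\sum(\hat m_i-1)=n+1$, hence $k\le n+1$, and
\begin{equation}\label{eq:excess}
\hat h^{(j)}(\hat t_i)=0\qquad(1\le i\le k,\ 0\le j<\hat m_i).
\end{equation}
There are finitely many types $(\hat m_1,\dots,\hat m_k)$. Fix one, and consider \eqref{eq:wall} and \eqref{eq:excess} on the manifold $X_k$ of all $(w,u,c,\mu,t,\hat u,\hat c,\hat t)$ with $w\in B$, $(\hat u,\hat c)\ne\pm(u,c)$, $\mu\in\operatorname{int}J_0$, $t_i\in\operatorname{int}J_i$ and $\hat t_1,\dots,\hat t_k$ distinct; the $\hat t_i$ may coincide with $\mu$ or with some $t_l$. The derivative in $w$ consists of the functionals in Lemma~\ref{lem:two}. At a solution the incidence hypotheses of that lemma hold, and the number of functionals is $2n+(n+1+k)\le4n+2$. So the derivative is onto, and the solution set is a manifold of dimension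
\[
\dim P+(2n-1)+(n+k)-2n-(n+1+k)=\dim P-2 .
\]

\emph{Case (ii): $\hat H$ has exactly $n$ tangency points $\hat t_1,\dots,\hat t_n$, and $\alpha_w(\hat t_1),\dots,\alpha_w(\hat t_n)$ are affinely dependent.} Then there is a unit vector $\lambda\in\mathbb{R}^n$ with $\sum\lambda_i=0$ and $\sum\lambda_i\alpha_w(\hat t_i)=0$. Two points need care.

First, the $\hat u$-component of the last equation is redundant, since $\hat u\cdot\sum\lambda_i\alpha_w(\hat t_i)=\sum\lambda_i\hat h(\hat t_i)$ when $\sum\lambda_i=0$. We keep only the components in $\hat u^\perp$. Cover $S^{n-1}$ by finitely many open sets, on each of which there is a smooth orthonormal frame $E_1(\hat u),\dots,E_{n-1}(\hat u)$ of $\hat u^\perp$, and treat these sets one at a time. The equations for $\hat H$ are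
\begin{equation}\label{eq:dependent}
\hat h(\hat t_i)=\hat h'(\hat t_i)=0\quad(1\le i\le n),\qquad E_l(\hat u)\cdot\sum_i\lambda_i\alpha_w(\hat t_i)=0\quad(1\le l\le n-1).
\end{equation}

Second, to vary the last group of equations freely we need a point that is not tied by \eqref{eq:wall}. The points $\alpha_w(\mu),\alpha_w(t_1),\dots,\alpha_w(t_{n-2})$ are affinely independent by Proposition~\ref{prop:cross}(b), so the relation $\lambda$ cannot involve only parameters from $\{\mu,t_1,\dots,t_{n-2}\}$. Thus there is an index $i^*$ with
\begin{equation}\label{eq:istar}
\lambda_{i^*}\ne0\quad\text{and}\quad\hat t_{i^*}\notin\{\mu,t_1,\dots,t_{n-2}\}.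
\end{equation}
Consider \eqref{eq:wall} and \eqref{eq:dependent} on the open subset of $X_n\times S^{n-2}$ where $\hat u$ lies in the chosen open set and an index $i^*$ with \eqref{eq:istar} exists; here $S^{n-2}$ is the unit sphere of $\{\lambda:\sum\lambda_i=0\}$.

We claim that the derivative in $w$ is onto at every solution. By Lemma~\ref{lem:two}, with $2n+2n=4n$ functionals, some $\dot w_1\in P$ realizes any given values for \eqref{eq:wall} and for the first group in \eqref{eq:dependent}. Given $\xi\in\hat u^\perp$, Lemma~\ref{lem:hermite}, with total multiplicity at most $4n$, provides $\dot w_2\in P$ that vanishes to order $4$ at $\mu$, to order $2$ at the $t_l$ and at the $\hat t_i$ with $i\ne i^*$, and has $\dot w_2(\hat t_{i^*})=\xi$ and $\dot w_2'(\hat t_{i^*})=0$; this uses \eqref{eq:istar}. Adding $\dot w_2$ to $\dot w_1$ changes none of the values already realized, since $\hat u\cdot\xi=0$, and it changes the values of the last group by $\lambda_{i^*}E_l(\hat u)\cdot\xi$, which are arbitrary. This proves the claim. The solution set has dimension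
\[
\dim P+(2n-1)+\bigl(n+n+(n-2)\bigr)-2n-\bigl(2n+(n-1)\bigr)=\dim P-2 .
\]

Every $w\in\mathcal{E}$ is the $w$-component of a point of one of these finitely many solution manifolds.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

We use the standard fact that the embeddings of $S^1$ in $\mathbb{R}^n$, which are the injective immersions, form a $C^1$-open set. Together with Proposition~\ref{prop:open}, it shows that $V_0$ and $V_1$ are open in $A_n^+$.

Let $\Gamma$ be a continuous closed curve and $\varepsilon>0$. Take $\beta$ from Proposition~\ref{prop:wall} with $|\beta-\Gamma|<\varepsilon/2$, take the ball $B$ in Proposition~\ref{prop:cross} so small that $|w|<\varepsilon/2$ everywhere for $w\in B$, and take $w_0$ from Proposition~\ref{prop:generic}. Let $H_1\in\mathcal{U}$ be the collision hyperplane of $\alpha_{w_0}$ given by Proposition~\ref{prop:cross}(b).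

The set $Z=Z_{\alpha_{w_0}}$ is compact. Its points other than $\pm H_1$ are good, hence isolated by Lemma~\ref{lem:persist}(b). The point $H_1$ is isolated because it is the only point of $Z$ in $\mathcal{U}$, and $-H_1$ is isolated by symmetry. So $Z$ is finite; let $2N_1$ be the number of its points other than $\pm H_1$. Choose pairwise disjoint open neighborhoods of the points of $Z$: sets $\mathcal{U}_1\subset\mathcal{U}$ and $-\mathcal{U}_1$ around $\pm H_1$, and neighborhoods as in Lemma~\ref{lem:persist}(b) around the others.

Let $w$ be close to $w_0$. By Lemma~\ref{lem:usc}, $Z_{\alpha_w}$ lies in the union of these neighborhoods. Each of the $2N_1$ neighborhoods of good points contains exactly one point of $Z_{\alpha_w}$, and it is good. By Proposition~\ref{prop:cross}, $\mathcal{U}_1$ contains no point of $Z_{\alpha_w}$ if $\rho(w)<0$; if $\rho(w)>0$, the unique point of $Z_{\alpha_w}\cap\mathcal{U}$ is good, and it lies in $\mathcal{U}_1$ by continuity. The same holds for $-\mathcal{U}_1$. So for $w$ near $w_0$ and off the wall, $\alpha_w$ is stable, and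
\[
N(\alpha_w)=N_1\ \text{ if }\rho(w)<0,\qquad N(\alpha_w)=N_1+1\ \text{ if }\rho(w)>0 .
\]
Since $\rho(w_0)=0$ and $\partial_v\rho(w_0)\ne0$, the numbers $\rho(w_0+sv)$ and $\rho(w_0-sv)$ are nonzero and of opposite signs for small $s>0$. The curve $\alpha_{w_0}$ is an injective immersion, so $\alpha_{w_0\pm sv}$ are embedded for small $s$, and they are within $\varepsilon$ of $\Gamma$. One of them lies in $V_0$ and the other in $V_1$. This proves that both sets are nonempty and approximate every continuous closed curve in $C^0$.

Finally, every dense subset of $A_n^+$ meets the nonempty open set $V_1$, and so contains a curve for which the number of hyperplanes tangent at exactly $n$ points is odd. The Conjecture is therefore false for every $n\ge4$. \qed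

\section{Parity along a path: proof of Theorem~\ref{thm:B}}\label{sec:proofB}

We follow the deformation argument of the introduction: the $n$-tangent hyperplanes along the path form a $1$-manifold, and we show that it has exactly one end at each collision hyperplane and no other ends.

\subsection*{Perturbing the path}

Let $n\ge3$ and let $\alpha_s$ be the given path. For $p\in P$ put $\alpha_s^p=\alpha_s+s(1-s)p$. The endpoints are unchanged, and by compactness of $[0,1]\times S^1$ all $\alpha_s^p$ lie in $A_n^+$ when $p$ is small. By Proposition~\ref{prop:open} there is $\epsilon_0>0$ such that for all small $p$ the curve $\alpha_s^p$ is stable for $s$ in $I_0=[0,\epsilon_0]\cup[1-\epsilon_0,1]$. Below $h=u\cdot\alpha_s^p-c$.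

For $s\in(0,1)$ the $p$-derivative of $h^{(j)}(t)$ is $\dot p\mapsto s(1-s)\,u\cdot\dot p^{(j)}(t)$. Taking $\dot p=qu$ with $q\in T$, Lemma~\ref{lem:hermite} shows that any system of equations $h^{(j)}(t_i)=0$, $0\le j<m_i$, at distinct points and with $\sum m_i\le4n+3$ has surjective $p$-derivative. Recall parametric transversality: if $0$ is a regular value of a smooth map $\Phi(p,x)$, then $0$ is a regular value of $\Phi(p,\cdot)$ for almost every $p$, namely for the regular values of the projection of $\Phi^{-1}(0)$ to the parameter space. Hence for almost every small $p$ the following hold.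
\begin{enumerate}
\item[(G1)] $0$ is a regular value of $F(s,u,c,t_1,\dots,t_n)=(h(t_i),h'(t_i))_{1\le i\le n}\in\mathbb{R}^{2n}$ on the $(2n+1)$-manifold where $s\in(0,1)$, $(u,c)\in\mathcal{H}$ and the $t_i$ are distinct.
\item[(G2)] $0$ is a regular value of
\[
F'(s,u,c,\mu,t_1,\dots,t_{n-2})=\bigl((h^{(j)}(\mu))_{0\le j\le3},\ (h(t_i),h'(t_i))_{1\le i\le n-2}\bigr)\in\mathbb{R}^{2n}
\]
on the $2n$-manifold where $s\in(0,1)$, $(u,c)\in\mathcal{H}$ and $\mu,t_1,\dots,t_{n-2}$ are distinct.
\item[(G3)] For $s\in(0,1)$, the contact orders $m_i$ of any hyperplane at its tangency points with $\alpha_s^p$ satisfy $\sum(m_i-1)\le n+1$.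
\end{enumerate}
For (G3), suppose the sum is at least $n+2$. Lowering orders as in case (i) of Section~\ref{sec:generic}, we get $k\le n+2$ points and integers $m_i\ge2$ with $\sum(m_i-1)=n+2$. This is a system of $n+2+k\le2n+4\le4n+3$ equations in the $1+n+k$ unknowns $(s,u,c,t)$. Over all small $p$ its solution set is a manifold of dimension $\dim P-1$, whose projection to $P$ is a null set; and there are finitely many types $(m_i)$.

Fix such a $p$, as small as we like.

\subsection*{Collision hyperplanes are finite in number}

At a zero of $F'$ the contact orders at $\mu$ and at the $t_i$ are at least $4$ and $2$, which already gives $\sum(m_i-1)\ge3+(n-2)=n+1$. By (G3) the orders are exactly $4$ and $2$ and there is no other tangency point. So the zeros of $F'$ are exactly the pairs $(s,H)$ of the theorem, together with an ordering of the $t_i$ and a sign of $(u,c)$; stable curves have no collision hyperplanes, so all such pairs have $s\in(\epsilon_0,1-\epsilon_0)$.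

The zeros of $F'$ are isolated by (G2). We show that they form a compact set. A sequence of zeros has a subsequence converging in $[\epsilon_0,1-\epsilon_0]\times\mathcal{H}\times(S^1)^{n-1}$, since $|c|$ is bounded. If the limit points $\mu,t_i$ are distinct, the limit is a zero of $F'$. Otherwise the $n-1$ points converge to $k'\le n-2$ distinct points. Each of these is a double zero of the limit function $h$, of some order $m\le n$; near it $h^{(m)}\ne0$, so by the Rolle bound $m$ is at least the total multiplicity of the zeros converging to it. Summing, $\sum m_j\ge4+2(n-2)=2n$ over these $k'$ points, so $\sum(m_j-1)\ge2n-k'\ge n+2$, contrary to (G3). Hence $F'$ has finitely many zeros, and $W<\infty$.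

\subsection*{The $1$-manifold}

Let $\tilde M$ be the set of $(s,u,c,t_1,\dots,t_n)$ with $s\in[0,1]$, distinct $t_i$ and $h(t_i)=h'(t_i)=0$ for all $i$. Over $(0,1)$ it is a $1$-manifold by (G1). At a point with $s\in I_0$, the hyperplane has weight at least $n$, so it is good by stability and the $t_i$ are all of its tangency points. By Lemma~\ref{lem:persist}(a) and the implicit function theorem with parameter $s$, near such a point $\tilde M$ is a graph over an $s$-interval. So $\tilde M$ is a $1$-manifold with boundary, and the boundary is the part over $s=0$ and $s=1$. The finite group $S_n\times\{\pm1\}$, acting by permuting the $t_i$ and changing the sign of $(u,c)$, acts freely, so the quotient $M$ is a $1$-manifold with boundary. Its boundary points are the $n$-tangent hyperplanes of $\alpha_0$ and $\alpha_1$; there are $N(\alpha_0)+N(\alpha_1)$ of them.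

\subsection*{Where $M$ can end}

Any sequence in $\tilde M$ has a subsequence converging in $[0,1]\times\mathcal{H}\times(S^1)^n$, and the limit lies in $\tilde M$ unless some $t_i$ coincide. Suppose they do, forming $k<n$ clusters of sizes $r_1,\dots,r_k$ with $\sum r_j=n$. If the limit has contact order $m_j$ at the $j$-th cluster, the Rolle bound gives $m_j\ge2r_j$ as above. So the limit hyperplane has weight at least $n$, and it is not good because some $r_j\ge2$ and hence $m_j\ge4$. Therefore $s\notin I_0$, and (G3) applies: $2n-k\le\sum(m_j-1)\le n+1$, so $k=n-1$. There is one cluster of size $2$, at a point $\mu$, and the others have size $1$. Up to a permutation the limit is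
\[
\tilde z=(s,u,c,\mu,\mu,t_1,\dots,t_{n-2}),\qquad\text{where } z=(s,u,c,\mu,t_1,\dots,t_{n-2}) \text{ is a zero of }F'.
\]

\subsection*{Exactly one end at each collision}

Fix a zero $z$ of $F'$ and consider the $2n$ equations \eqref{eq:system}, now with $h=u\cdot\alpha^p_s-c$, in the $2n+1$ unknowns $(y,\rho)$, where $y=(s,u,c,\mu,t_1,\dots,t_{n-2})$. They are $C^1$ by Lemma~\ref{lem:D}(c). For $\rho=0$ they are the equations $F'(y)=0$ by Lemma~\ref{lem:D}(a), so their $y$-derivative at $(z,0)$ is the derivative of $F'$ at $z$, which is invertible by (G2). Hence there are a neighborhood $Y$ of $z$ and $\eta>0$ such that the solutions in $Y\times(-\eta,\eta)$ form a graph $y=y(\rho)$, $|\rho|<\eta$, with $y(0)=z$. Shrink $Y$ and $\eta$ so that the points $\mu\pm\sqrt{|\rho|}$ stay in a short arc and away from the $t_i$, which stay distinct.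

Let $\tilde O$ be the open neighborhood of $\tilde z$ consisting of the points $(s,u,c,a,b,t_1,\dots,t_{n-2})$ with $a,b$ in that short arc, $(s,u,c,\frac{a+b}2,t_1,\dots,t_{n-2})\in Y$ and $(\frac{b-a}2)^2<\eta$. By Lemma~\ref{lem:D}(b), $\tilde M\cap\tilde O$ consists of two arcs parametrized by $\rho\in(0,\eta)$, one with $(a,b)=(\mu-\sqrt\rho,\mu+\sqrt\rho)$ and one with $a$ and $b$ exchanged. As in the quartic model, a transposition in $S_n$ maps one to the other, so they have the same image in $M$: a single open arc parametrized by $\rho\in(0,\eta)$. The zeros of $F'$ that belong to the same pair $(s,H)$ differ by a permutation of the $t_i$ and a sign, so by uniqueness of $y(\rho)$ they give the same arc for small $\rho$. After shrinking $Y$ and $\eta$, arcs of different pairs are disjoint. So there are $W$ disjoint arcs.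

Remove from each arc the part $0<\rho<\eta/2$, and call the result $M'$. It is a $1$-manifold with $N(\alpha_0)+N(\alpha_1)+W$ boundary points. It is compact: lift a sequence in $M'$ to $\tilde M$ and pass to a convergent subsequence. If the limit had coinciding $t_i$, then after a permutation it would be some $\tilde z$, and the sequence would eventually lie in $\tilde O$ with $\rho\to0$, that is, in a removed part. So the limit is in $\tilde M$, and its image lies in $M'$, which is closed in $M$. A compact $1$-manifold is a finite union of circles and closed intervals, so it has an even number of boundary points. This proves $N(\alpha_0)+N(\alpha_1)\equiv W\pmod 2$.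

\subsection*{The case $n=3$}

Contact orders of curves in $A_3^+$ are at most $3$, so there are no collision hyperplanes and $W=0$. It remains to join two stable curves in one path component by a smooth path. The set $A_3^+$ is open in the Fr\'echet space $C^\infty(S^1,\mathbb{R}^3)$, so a continuous path in it is covered by finitely many convex open subsets of $A_3^+$ and can be replaced by a piecewise linear path with the same endpoints. Reparametrize each linear piece by a smooth increasing function all of whose derivatives vanish at the ends of its interval. The result is a smooth path in $A_3^+$, and the first part of the theorem gives $N(\alpha_0)\equiv N(\alpha_1)\pmod 2$. \qed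

\begin{thebibliography}{9}

\bibitem{PTT}
\emph{Planes Triply Tangent To Curves}, \texttt{https://core.ac.uk/download/pdf/81989015.pdf}.

\end{thebibliography}
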